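\title{Invariants of $\mathrm{GL}_n(\mathbb{F}_q)$ and its parabolic subgroups in truncated polynomial rings}

\begin{abstract}
The group $\mathrm{GL}_n(\mathbb{F}_q)$ acts on the truncated polynomial ring $Q=\mathbb{F}_q[x_1,\dots,x_n]/(x_1^{q^m},\dots,x_n^{q^m})$. We compute the Hilbert series of the invariants and of the coinvariants of $Q$ for all $q$, $n$ and $m$, as sums of $(q,t)$-binomial coefficients. The case $m=n$ is a conjecture of Lewis, Reiner and Stanton. The same proof treats every parabolic subgroup of $\mathrm{GL}_n(\mathbb{F}_q)$ and gives the Hilbert series of the coinvariants of the full polynomial ring. Duality in $Q$ exchanges invariants and coinvariants, a filtration by Moore determinants bounds the coinvariants from above in each degree, and a count of orbits on $(\mathbb{F}_{q^m})^n$ shows that the bound is attained.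
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the main theorem}

Let $q$ be a power of a prime $p$, let $n\ge1$, and let $S=\mathbb{F}_q[x_1,\dots,x_n]$ be graded by degree. Let $W$ be the $\mathbb{F}_q$-span of the variables. The group $G=\mathrm{GL}(W)=\mathrm{GL}_n(\mathbb{F}_q)$ acts on $S$ by the graded algebra automorphisms that extend its action on $W$. Fix $m\ge1$. A linear form $w=\sum_i c_ix_i$ satisfies $w^{q^m}=\sum_i c_ix_i^{q^m}$, because $c^q=c$ for $c\in\mathbb{F}_q$. Hence the ideal $J=(x_1^{q^m},\dots,x_n^{q^m})$ is $G$-stable, and $G$ acts on the graded algebra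
\[
Q=S/J,\qquad \dim_{\mathbb{F}_q}Q=q^{mn}.
\]
We ask for the dimension of the space of invariants $Q^G$ in each degree, that is, for its Hilbert series, where $\operatorname{Hilb}(N,t)=\sum_d(\dim N_d)\,t^d$ for a graded vector space $N=\bigoplus_dN_d$.

For $m\ge0$ put $m!_{q,t}=\prod_{i=0}^{m-1}(1-t^{q^m-q^i})$, and for $0\le k\le m$ define the \emph{$(q,t)$-binomial coefficient}
\[
\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}=\frac{m!_{q,t}}{k!_{q,t}\cdot (m-k)!_{q,t^{q^k}}}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}.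
\]
The two expressions agree because $(m-k)!_{q,t^{q^k}}$ is the product of the factors of $m!_{q,t}$ with $i\ge k$. Lewis, Reiner and Stanton conjectured in 2014 that for $m=n$ and all $q$ and $n$,
\begin{equation}\label{eq:conj}
\operatorname{Hilb}(Q^G,t)=\sum_{k=0}^n t^{(n-k)(q^n-q^k)}\genfrac{[}{]}{0pt}{}{n}{k}_{q,t};
\end{equation}
the problem is posed in \cite{FRG}. We prove this for arbitrary $m$, together with a companion formula. If a group $H$ acts linearly on a vector space $N$, let $I_HN$ be the span of all $g\nu-\nu$ with $g\in H$ and $\nu\in N$. The quotient $N_H=N/I_HN$ is the space of \emph{coinvariants}, the largest quotient of $N$ on which $H$ acts trivially.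

\begin{theorem}\label{thm:GL}
For every prime power $q$ and all $n,m\ge1$,
\begin{align*}
\operatorname{Hilb}(Q_G,t)&=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t},\\
\operatorname{Hilb}(Q^G,t)&=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.
\end{align*}
In particular \eqref{eq:conj} holds for all $q$ and $n$.
\end{theorem}

\subsection{Where the formula comes from}

For $n=1$ the group is $\mathbb{F}_q^*$, and the invariants of $\mathbb{F}_q[x]/(x^{q^m})$ are spanned by the powers $x^a$ with $(q-1)\mid a$ and $0\le a\le q^m-1$. Their generating function is $t^{q^m-1}+(1-t^{q^m-1})/(1-t^{q-1})$, and these are the terms $k=0$ and $k=1$ of the second formula.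

In general, the value at $t=1$ points to the right picture. As $t\to1$ the coefficient $\genfrac{[}{]}{0pt}{1}{m}{k}_{q,t}$ tends to $\prod_{i<k}(q^m-q^i)/(q^k-q^i)$, the number of $k$-dimensional subspaces of an $m$-dimensional space over $\mathbb{F}_q$. Take the field $K=\mathbb{F}_{q^m}$ as that space. The ring $Q$ is the associated graded ring of
\[
A=S/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n),
\]
and $K\otimes A$ is the ring of all $K$-valued functions on $K^n=\operatorname{Hom}_{\mathbb{F}_q}(W,K)$. The $G$-orbits on this set are classified by the image of a linear map, a subspace of $K$ of dimension at most $n$. So at $t=1$ Theorem~\ref{thm:GL} says that $Q$ has exactly as many invariants as $A$. For a group of order prime to $p$ this would be automatic, since taking invariants is then exact. For $n\ge2$ the order of $G$ is divisible by $p$, and exactness can fail badly for such groups: the substitution $x\mapsto x+1$ acts on $\mathbb{F}_p[x]/(x^p-x)$ with only the constants as invariants, but it acts trivially on the $p$-dimensional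 associated graded ring. In general the orbit count is only a lower bound for $\dim Q^G$.

What is missing is an upper bound, and for this coinvariants are the better object: every element $g\nu-\nu$ that we can write down is a relation in $Q_G$. A perfect pairing on $Q$ shows that $Q^G$ and $Q_G$ are dual. We filter $Q_G$ by the images $E_k$ of the ideals $L_kS$, where $L_k=\det(x_i^{q^{j-1}})_{1\le i,j\le k}$ is a Moore determinant. As a function on $\operatorname{Hom}(W,K)$, the polynomial $L_k$ vanishes at $\xi$ unless $\xi(x_1),\dots,\xi(x_k)$ are linearly independent over $\mathbb{F}_q$, so one expects $E_k/E_{k+1}$ to match the orbits of rank $k$. We show that $E_k/E_{k+1}$ is a quotient of $D_k/(b_0,\dots,b_{k-1})$, shifted up in degree by $n(q^k-1)$. Here $D_k$ is the polynomial ring on the Dickson invariants, of degrees $q^k-q^i$, and the $b_i$ form a regular sequence of degrees $q^m-q^i$; these are the denominator and the numerator of $\genfrac{[}{]}{0pt}{1}{m}{k}_{q,t}$. The shift arises because $q^k-1$ is the least exponent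 $a$ for which the sum of $w^a$ over a $k$-dimensional space of linear forms $w$ is nonzero, and each of the $n$ variables contributes this exponent once. At $t=1$ the upper bound equals the orbit count, so it is sharp in every degree.

\subsection{Parabolic subgroups and the polynomial ring}

Let $\alpha=(\alpha_1,\dots,\alpha_\ell)$ be a composition of $n$, that is, a sequence of positive integers with sum $n$. Split the variables into consecutive blocks $X_1,\dots,X_\ell$ with $|X_i|=\alpha_i$, let $F_i$ be the span of $X_1\cup\dots\cup X_i$, with $F_0=0$, and let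
\[
P_\alpha=\{g\in G: gF_i=F_i\text{ for all }i\}.
\]
For a sequence $\beta=(\beta_1,\dots,\beta_\ell)$ of nonnegative integers put $B_i=\beta_1+\dots+\beta_i$, $B_0=0$ and $|\beta|=B_\ell$, and write $\beta\le\alpha$ if $\beta_i\le\alpha_i$ for all $i$. For $|\beta|\le m$ the \emph{$(q,t)$-multinomial coefficient} is
\[
\genfrac{[}{]}{0pt}{}{m}{\beta}_{q,t}=\frac{\prod_{0\le j<|\beta|}(1-t^{q^m-q^j})}{\prod_{i=1}^{\ell}\prod_{B_{i-1}\le j<B_i}(1-t^{q^{B_i}-q^j})}
=\frac{m!_{q,t}}{\prod_{i=1}^{\ell}\beta_i!_{q,t^{q^{B_{i-1}}}}\cdot(m-|\beta|)!_{q,t^{q^{|\beta|}}}}.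
\]
Filter $A$ by the images $A_{\le d}$ of the spaces of polynomials of degree at most $d$. We shall identify $\operatorname{gr}A=\bigoplus_dA_{\le d}/A_{\le d-1}$ with $Q$ (Lemma~\ref{lem:deform}).

\begin{theorem}\label{thm:par}
For every prime power $q$, all $n,m\ge1$ and every composition $\alpha$ of $n$,
\begin{align}
\operatorname{Hilb}(Q_{P_\alpha},t)&=\sum_{\beta\le\alpha,\ |\beta|\le m}t^{\sum_i\alpha_i(q^{B_i}-1)}\genfrac{[}{]}{0pt}{}{m}{\beta}_{q,t},\label{eq:coinv}\\
\operatorname{Hilb}(Q^{P_\alpha},t)&=\sum_{\beta\le\alpha,\ |\beta|\le m}t^{\sum_i(\alpha_i-\beta_i)(q^m-q^{B_i})}\genfrac{[}{]}{0pt}{}{m}{\beta}_{q,t}.\label{eq:inv}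
\end{align}
Moreover $\operatorname{gr}(A^{P_\alpha})=Q^{P_\alpha}$: every $P_\alpha$-invariant of $Q$ lifts to the deformation $A$.
\end{theorem}

\begin{corollary}\label{cor:S}
For every composition $\alpha$ of $n$,
\[
\operatorname{Hilb}(S_{P_\alpha},t)=\sum_{\beta\le\alpha}\frac{t^{\sum_i\alpha_i(q^{B_i}-1)}}{\prod_{i}\prod_{B_{i-1}\le j<B_i}(1-t^{q^{B_i}-q^j})}.
\]
In particular
\[
\operatorname{Hilb}(S_G,t)=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{i<k}(1-t^{q^k-q^i})}.
\]
\end{corollary}

Theorem~\ref{thm:GL} is the case $\alpha=(n)$ of Theorem~\ref{thm:par}, with $\beta=(k)$ and $B_1=k$, so we prove only the latter. A reader interested in $\mathrm{GL}_n$ alone may take $\ell=1$ throughout. Section~\ref{sec:lower} contains the duality and the lower bound, and Section~\ref{sec:example} carries out the whole upper bound by hand for $q=n=m=2$. Sections~\ref{sec:moore}--\ref{sec:trace} prepare the general upper bound, and Section~\ref{sec:proof} completes the proofs.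

\section{Duality and the orbit count}\label{sec:lower}

Let a finite group $H$ act linearly on $N$. The \emph{trace} $\operatorname{Tr}_H=\sum_{g\in H}g$ kills $I_HN$. If $N$ is finite-dimensional, a linear functional on $N$ is $H$-invariant exactly when it vanishes on $I_HN$, so $(N^*)^H=(N_H)^*$. For $H\le G$ we have $Q_H=S/(J+I_HS)$. The space $I_HS$ is in general not an ideal, but it is closed under multiplication by $S^H$.

\begin{lemma}\label{lem:dual}
Let $d_0=n(q^m-1)$. For every subgroup $H\le G$ we have $\operatorname{Hilb}(Q^H,t)=t^{d_0}\operatorname{Hilb}(Q_H,t^{-1})$. The formulas \eqref{eq:coinv} and \eqref{eq:inv} are equivalent.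
\end{lemma}

\begin{proof}
The monomials with all exponents at most $q^m-1$ form a basis of $Q$, and the top degree $Q_{d_0}$ is the line spanned by $\delta=\prod_ix_i^{q^m-1}$. The product of two basis monomials of degrees $d$ and $d_0-d$ is $\delta$ if the exponent vectors add up to $(q^m-1,\dots,q^m-1)$; otherwise some exponent is at least $q^m$ and the product is $0$. So multiplication $Q_d\times Q_{d_0-d}\to Q_{d_0}$ is a perfect pairing.

The group $G$ acts on $Q_{d_0}$ through a homomorphism $\chi\colon G\to\mathbb{F}_q^*$. The transvections generate $\mathrm{SL}_n(\mathbb{F}_q)$ and have order $p$, which is prime to $q-1$, so $\chi$ is trivial on $\mathrm{SL}_n(\mathbb{F}_q)$. The scaling $x_1\mapsto cx_1$ has determinant $c$ and multiplies $\delta$ by $c^{q^m-1}=1$. Hence $\chi=1$, the pairing is $G$-invariant, $Q_d\cong(Q_{d_0-d})^*$ as $G$-modules, and $\dim(Q_d)^H=\dim(Q_{d_0-d})_H$.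

For the second claim use $(1-t^{-a})/(1-t^{-b})=t^{b-a}(1-t^a)/(1-t^b)$. Pairing the factors with the same $j$ in the numerator and the denominator of the multinomial coefficient, we see that replacing $t$ by $t^{-1}$ multiplies it by $t^{-\sum_i\beta_i(q^m-q^{B_i})}$. Since $n=\sum_i\alpha_i$,
\[
d_0-\sum_i\alpha_i(q^{B_i}-1)-\sum_i\beta_i(q^m-q^{B_i})=\sum_i(\alpha_i-\beta_i)(q^m-q^{B_i}).\qedhere
\]
\end{proof}

The ideal defining $A$ is $G$-stable, because $w^{q^m}-w=\sum_ic_i(x_i^{q^m}-x_i)$ for $w=\sum_ic_ix_i$, and the subspaces $A_{\le d}$ are $G$-stable. Let $G$ act on $\operatorname{Hom}(W,K)=\operatorname{Hom}_{\mathbb{F}_q}(W,K)$ from the right by $\xi\mapsto\xi\circ g$.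

\begin{lemma}\label{lem:deform}
There is a natural isomorphism $Q\cong\operatorname{gr}A$ of graded $G$-modules. For every subgroup $H\le G$ we have $\operatorname{gr}(A^H)\subseteq Q^H$, and $\dim A^H$ is the number of $H$-orbits on $\operatorname{Hom}(W,K)$.
\end{lemma}

\begin{proof}
The map $S_d\to A_{\le d}/A_{\le d-1}$ from the homogeneous polynomials of degree $d$ is onto and $G$-equivariant. It kills every multiple $x_i^{q^m}h$ of degree $d$, because $x_i^{q^m}h=x_ih$ in $A$ has lower degree. So $\operatorname{gr}A$ is a quotient of $Q$. The monomials with exponents below $q^m$ form a basis of $A$ as well as of $Q$, so the quotient map is an isomorphism. For each $d$ the space $(A^H\cap A_{\le d})/(A^H\cap A_{\le d-1})$ embeds in the $H$-invariants of $A_{\le d}/A_{\le d-1}$, which is the inclusion $\operatorname{gr}(A^H)\subseteq Q^H$.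

View $w\in W$ as the function $\xi\mapsto\xi(w)$. Since $a^{q^m}=a$ for $a\in K$, this gives a map of $K$-algebras from $K\otimes A$ to the $K$-valued functions on $\operatorname{Hom}(W,K)$. It is onto, since $\prod_i(1-(x_i-a_i)^{q^m-1})$ is the indicator function of the point with $\xi(x_i)=a_i$, and both sides have dimension $q^{mn}$. The action of $G$ becomes $(g\varphi)(\xi)=\varphi(\xi\circ g)$, so the $H$-invariant functions are those constant on orbits. Finally $A^H$ is the solution space of a linear system over $\mathbb{F}_q$, so $\dim_{\mathbb{F}_q}A^H=\dim_K(K\otimes A)^H$.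
\end{proof}

\begin{lemma}\label{lem:orbits}
The number of $P_\alpha$-orbits on $\operatorname{Hom}(W,K)$ is
\[
\sum_{\beta\le\alpha,\ |\beta|\le m}n_\beta,\qquad\text{where}\quad n_\beta=\frac{\prod_{0\le j<|\beta|}(q^m-q^j)}{\prod_i\prod_{B_{i-1}\le j<B_i}(q^{B_i}-q^j)}.
\]
\end{lemma}

\begin{proof}
Attach to $\xi$ the flag of subspaces $U_i=\xi(F_i)$ of $K$ and its type $\beta$, defined by $\beta_i=\dim U_i/U_{i-1}$. The map $F_i/F_{i-1}\to U_i/U_{i-1}$ is onto, so $\beta\le\alpha$. The flag is constant on $P_\alpha$-orbits.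

Fix a flag $U_1\subseteq\dots\subseteq U_\ell$ of type $\beta\le\alpha$ and a basis $u_1,\dots,u_{|\beta|}$ of $U_\ell$ whose first $B_i$ vectors span $U_i$. The flag arises from the map that sends the first $\beta_i$ variables of $X_i$ to $u_{B_{i-1}+1},\dots,u_{B_i}$ and the other variables to $0$. Let $\xi$ be any map with this flag. For each $i$ choose $\beta_i$ vectors of $F_i$ that $\xi$ maps to $u_{B_{i-1}+1},\dots,u_{B_i}$. Lift a basis of the kernel of $F_i/F_{i-1}\to U_i/U_{i-1}$ to $F_i$; the $\alpha_i-\beta_i$ lifts have images in $U_{i-1}=\xi(F_{i-1})$, so after subtracting elements of $F_{i-1}$ they map to $0$. These $\alpha_i$ vectors form a basis of $F_i$ modulo $F_{i-1}$. If $\xi'$ is a second map with the same flag, the linear map $g$ that sends the basis of $W$ built for $\xi$ to the one built for $\xi'$ lies in $P_\alpha$ and satisfies $\xi'\circ g=\xi$. So orbits correspond to flags of type $\beta\le\alpha$, and necessarily $|\beta|\le m$.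

To count the flags of type $\beta$, count independent tuples $(u_1,\dots,u_{|\beta|})$ in $K$. There are $\prod_{j<|\beta|}(q^m-q^j)$ of them, and each determines a flag of type $\beta$. For a given flag, $u_{j+1}$ with $B_{i-1}\le j<B_i$ must lie in $U_i$ and outside the span of $u_1,\dots,u_j$, which is contained in $U_i$. This leaves $q^{B_i}-q^j$ choices, and the quotient is $n_\beta$.
\end{proof}

For $\alpha=(n)$ a flag is a single subspace. Combining the three lemmas,
\begin{equation}\label{eq:lower}
\dim Q_{P_\alpha}=\dim Q^{P_\alpha}\ \ge\ \dim A^{P_\alpha}=\sum_{\beta\le\alpha,\ |\beta|\le m}n_\beta .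
\end{equation}
Since $(1-t^a)/(1-t^b)\to a/b$ as $t\to1$, the number $n_\beta$ is the value of $\genfrac{[}{]}{0pt}{1}{m}{\beta}_{q,t}$ at $t=1$. It remains to bound each coefficient of $\operatorname{Hilb}(Q_{P_\alpha},t)$ by the corresponding coefficient on the right side of \eqref{eq:coinv}.

\section{The case $q=n=m=2$}\label{sec:example}

Write $x=x_1$, $y=x_2$, so that $J=(x^4,y^4)$ and $G=\mathrm{GL}_2(\mathbb{F}_2)$ has order $6$. The field $\mathbb{F}_4$ has $1+3+1$ subspaces over $\mathbb{F}_2$, so $\dim Q_G\ge5$. We show that $Q_G$ is spanned by elements of degrees $0$; $2,3,4$; and $6$.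

Let $\theta\in G$ fix $x$ and send $y$ to $y+x$. The polynomial $v=y(y+x)$ is fixed by $\theta$ and is monic of degree $2$ in $y$, so the products $x^iy^bv^j$ with $i,j\ge0$ and $b\in\{0,1\}$ form a basis of $S$. In this basis $\theta$ is easy to use:
\begin{equation}\label{eq:exrel}
\theta(x^{i-1}yv^j)-x^{i-1}yv^j=x^iv^j\qquad(i\ge1).
\end{equation}
Let $L=xv=xy(x+y)$, the product of the three nonzero linear forms, and filter $Q_G$ by the images of $S\supseteq xS\supseteq LS$.

\emph{Layer 0.} A monomial of positive degree is divisible by $x$, or becomes so after swapping $x$ and $y$, which does not change its class in $Q_G$. Only the constant $1$ is left.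

\emph{Layer 1.} The ideal $xS$ has the basis $x^iy^bv^j$ with $i\ge1$. Those with $j\ge1$ lie in $LS$, and those with $b=0$ vanish in $Q_G$ by \eqref{eq:exrel}. There remain the $x^iy$, which lie in $J$ for $i\ge4$. This leaves $xy$, $x^2y$, $x^3y$.

\emph{Layer 2.} The ideal $LS$ has the basis $x^iy^bv^j$ with $i,j\ge1$. Let $\Delta=\{1,\theta\}$. By \eqref{eq:exrel}, every element of $LS$ has the form $\iota+ay$ with $\iota\in I_\Delta S$ and $a\in\mathbb{F}_2[x,v]$. The group $\Delta$ gives no further relations, because $\operatorname{Tr}_\Delta(ay)=ax$ vanishes only for $a=0$. In other words, an element of $LS$ lies in $I_\Delta S$ as soon as its trace over $\Delta$ vanishes. This property passes to $G$. Let $\gamma\in G$ have order $3$, let $h\in LS$ satisfy $\operatorname{Tr}_G(h)=0$, and put $h'=h+\gamma h+\gamma^2h\in LS$. Then $\operatorname{Tr}_\Delta(h')=\operatorname{Tr}_G(h)=0$, so $h'\in I_\Delta S$, while $h'\equiv3h=h$ modulo $I_GS$. Thus $h\in I_GS$, and the class of $h\in LS$ in $S_G$ is determined by $\operatorname{Tr}_G(h)$.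

To compute traces, note that the four elements of $W$ are the roots of
\[
z(z+x)(z+y)(z+x+y)=z^4+c_1z^2+c_0z,\qquad c_1=x^2+xy+y^2,\quad c_0=L .
\]
The power sums $s_a=\sum_{w\in W}w^a$ satisfy $s_0=s_1=s_2=0$, $s_3=x^3+y^3+(x+y)^3=L$ and $s_{a+4}=c_1s_{a+2}+c_0s_{a+1}$. So all $s_a$ lie in $LD$, where $D=\mathbb{F}_2[c_0,c_1]$ consists of invariants. For $h\in LS$ the trace $\operatorname{Tr}_G(h)$ equals the sum of $h(u,u')$ over all pairs $(u,u')\in W^2$, because $L(u,u')=0$ for dependent pairs. On a monomial $x^ay^b$ the sum over all pairs is $s_as_b$. Hence $\operatorname{Tr}_G(h)=L^2d$ for some $d\in D$. For $h_0=Lx^2y=x^3y^3+x^4y^2$ we get $s_3^2+s_4s_2=L^2$. Therefore $h-dh_0$ has trace $0$, and $h\equiv dh_0$ modulo $I_GS$. Only now does $J$ enter: $Lc_0=x^4y^2+x^2y^4$ and $Lc_1=x^4y+xy^4$ lie in $J$, so $dh_0\in J$ if $d$ has no constant term. The layer is spanned by $h_0$, of degree $6$.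

We have found at most $5$ classes, so the bound is sharp and $\operatorname{Hilb}(Q_G,t)=1+(t^2+t^3+t^4)+t^6$. Lemma~\ref{lem:dual} with $d_0=6$ gives $\operatorname{Hilb}(Q^G,t)=t^6+t^2(1+t+t^2)+1$, which is \eqref{eq:conj} for $q=n=2$.

In the general proof, Lemma~\ref{lem:translate} replaces \eqref{eq:exrel}, the adapted products of Section~\ref{sec:reduction} replace $x^iy^bv^j$, and Section~\ref{sec:trace} is the analysis of Layer~2.

\section{Subspace polynomials and power sums}\label{sec:moore}

\subsection{Moore determinants}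

Let $R$ be a domain containing $\mathbb{F}_q$. A \emph{$q$-polynomial} over $R$ is a polynomial of the form $\sum_ia_iz^{q^i}$; it defines an $\mathbb{F}_q$-linear map $R\to R$. The \emph{Moore determinant} of $y_1,\dots,y_l\in R$ is $M(y_1,\dots,y_l)=\det(y_i^{q^{j-1}})_{1\le i,j\le l}$, with value $1$ for $l=0$. Each row depends $\mathbb{F}_q$-linearly on $y_i$, so $M$ is $\mathbb{F}_q$-multilinear and alternating. It vanishes on $\mathbb{F}_q$-dependent tuples and is multiplied by $\det\gamma$ when the tuple is transformed by $\gamma\in\mathrm{GL}_l(\mathbb{F}_q)$. For a finite $\mathbb{F}_q$-subspace $U\subseteq R$ let $f_U(z)=\prod_{u\in U}(z-u)$.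

\begin{lemma}\label{lem:moore}
If $y_1,\dots,y_l$ is a basis of $U$, then $M(y_1,\dots,y_l)\ne0$ and $M(y_1,\dots,y_l,z)=M(y_1,\dots,y_l)f_U(z)$. Consequently $f_U$ is a monic $q$-polynomial of degree $q^l$.
\end{lemma}

\begin{proof}
Expanding along the last row shows that $M(y_1,\dots,y_l,z)$ is a $q$-polynomial of degree at most $q^l$ whose coefficient of $z^{q^l}$ is $M(y_1,\dots,y_l)$. It vanishes on $U$. So the difference of the two sides has degree less than $q^l$ and $q^l$ roots, and is zero. Applying the identity to the span $U'$ of $y_1,\dots,y_{l-1}$ with $z=y_l$ gives $M(y_1,\dots,y_l)=M(y_1,\dots,y_{l-1})f_{U'}(y_l)$, which is nonzero by induction.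
\end{proof}

In Sections~\ref{sec:moore}--\ref{sec:trace} the variables are taken in a fixed order $x_1,\dots,x_n$. For $0\le l\le n$ let
\[
W_l=\langle x_1,\dots,x_l\rangle,\quad S_l=\mathbb{F}_q[x_1,\dots,x_l],\quad L_l=M(x_1,\dots,x_l),\quad f_l=f_{W_l}\in S_l[z],
\]
and for $l\ge1$ let $v_l=f_{l-1}(x_l)$. (From now on $S_l$ never denotes a graded piece.) Thus $f_0(z)=z$ and $f_1(z)=z^q-x_1^{q-1}z$. Lemma~\ref{lem:moore} gives
\begin{equation}\label{eq:moore}
M(x_1,\dots,x_l,z)=L_lf_l(z),\qquad L_l=v_1v_2\cdots v_l .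
\end{equation}
If $g\in G$ stabilizes $W_l$, it permutes the roots of $f_l$ and hence fixes its coefficients, so
\begin{equation}\label{eq:equiv}
gW_l=W_l\quad\Longrightarrow\quad g\bigl(f_l(h)\bigr)=f_l(gh)\ \text{ for all }h\in S.
\end{equation}

\subsection{Power sums}

The derivative of the $q$-polynomial $f_l$ is its coefficient of $z$, namely $\varepsilon_l=\prod_{0\ne w\in W_l}(-w)$. Every nonzero element of $W_l$ is uniquely $c(x_j-w')$ with $c\in\mathbb{F}_q^*$, $1\le j\le l$ and $w'\in W_{j-1}$. Since $\prod_{c\ne0}c=-1$, the elements with a given $j$ have product $(-1)^{q^{j-1}}v_j^{q-1}=-v_j^{q-1}$. As $w\mapsto-w$ permutes the nonzero elements,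
\[
\varepsilon_l=(-1)^lL_l^{q-1}.
\]
Define $\eta_{l,a}$ by the expansion $1/f_l(z)=\sum_{a\ge0}\eta_{l,a}z^{-a-1}$ in powers of $z^{-1}$. Writing $f_l(z)=z^{q^l}(1+\cdots)$ and expanding a geometric series, we see that $\eta_{l,a}$ is a polynomial in the coefficients of $f_l$, homogeneous of degree $a-(q^l-1)$, and that
\begin{equation}\label{eq:eta}
\eta_{l,a}=0\ \text{ for }a<q^l-1,\qquad\eta_{l,q^l-1}=1 .
\end{equation}
The logarithmic derivative $\varepsilon_l/f_l(z)=\sum_{w\in W_l}1/(z-w)=\sum_{a\ge0}\bigl(\sum_{w}w^a\bigr)z^{-a-1}$ yields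
\begin{equation}\label{eq:power}
\sum_{w\in W_l}w^a=\varepsilon_l\,\eta_{l,a}\qquad(a\ge0,\ 0^0=1).
\end{equation}
Expanding $(z+w)^d$ by the binomial theorem and using \eqref{eq:eta} and \eqref{eq:power}, we obtain the form in which these facts are used for translations: if $y(z)\in S[z]$ has degree at most $q^l-1$ and $a$ is its coefficient of $z^{q^l-1}$, then
\begin{equation}\label{eq:shift}
\sum_{w\in W_l}y(z+w)=a\,\varepsilon_l .
\end{equation}

\subsection{Relations from translations}

An element of $I_HS$ has trace $0$, but when $p$ divides $|H|$ the converse fails: the constant $1$ has trace $|H|=0$ and is not in $I_HS$. The converse does hold after multiplication by a trace. For a group of translations, $\pm L_l^{q-1}$ is a trace, and this is how Moore determinants enter the proof.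

\begin{lemma}\label{lem:translate}
Let $0\le l<j\le n$, and let $U\le G$ be the group of substitutions $x_j\mapsto x_j+w$, $w\in W_l$, that fix the other variables. Let $y\in S_l[x_j]$ have degree less than $q^l-1$ in $x_j$, and let $\varphi\in S^U$. Then $L_l^{q-1}y\varphi\in I_US$.
\end{lemma}

\begin{proof}
Since $l<j$, the group $U$ fixes $S_l$ pointwise. By \eqref{eq:shift}, $\operatorname{Tr}_U(y)=0$ and $\operatorname{Tr}_U(e)=\varepsilon_l$ for $e=x_j^{q^l-1}$. For $g\in U$ we have $g(e)\,y\varphi\equiv g^{-1}\bigl(g(e)\,y\varphi\bigr)=e\,g^{-1}(y)\,\varphi$ modulo $I_US$. Summing over $g$ gives $\varepsilon_l\,y\varphi\equiv e\operatorname{Tr}_U(y)\,\varphi=0$.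
\end{proof}

For $q=2$, $l=1$, $j=2$, $y=1$ this is \eqref{eq:exrel}. The bound on the degree is sharp: for $y=e$ and $\varphi=1$ the trace of $L_l^{q-1}y$ is $\pm L_l^{2(q-1)}\ne0$.

\section{Adapted products and the reduction to $k$ variables}\label{sec:reduction}

We now study the ideal $L_kS$ modulo $I_HS$, for a group $H$ that contains enough scalings and translations. Fix $0\le k\le n$ and integers $r_1,\dots,r_n$ with
\[
r_j=j-1\ \text{ for }j\le k,\qquad 0\le r_j\le k\ \text{ for }j>k .
\]
Then $r_j<j$ and $r_j\le k$ for all $j$. Throughout this section $H\le G$ is a subgroup that contains all scalings $x_j\mapsto cx_j$ of single variables and all translations $x_j\mapsto x_j+w$ with $w\in W_{r_j}$. For $H=G$ we shall take $r_j=k$ for $j>k$; smaller values are needed for parabolic subgroups, where a variable may only be translated by forms from its own block and earlier blocks.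

To apply Lemma~\ref{lem:translate} we must split a polynomial into a part of low degree in $x_j$ and a translation-invariant part. Monomials do not split in this way. The polynomial $f_s(x_j)$, however, is invariant under translation of $x_j$ by $W_s$ and has the same degree as $x_j^{q^s}$. So we write each exponent in base $q$ and replace $x_j^{q^s}$ by $f_s(x_j)$. An \emph{adapted product} is a polynomial
\begin{equation}\label{eq:adapted}
\mu=\prod_{j=1}^n\Bigl(f_{r_j}(x_j)^{i_j}\prod_{s=0}^{r_j-1}f_s(x_j)^{b_{js}}\Bigr),\qquad i_j\ge0,\quad0\le b_{js}\le q-1 .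
\end{equation}

\begin{lemma}\label{lem:basis}
The adapted products form a basis of $S$, and those with $i_1,\dots,i_k\ge1$ form a basis of $L_kS$.
\end{lemma}

\begin{proof}
Since $r_j<j$, the $j$-th factor in \eqref{eq:adapted} is a monic polynomial in $x_j$ over $S_{j-1}$ of degree $i_jq^{r_j}+\sum_{s<r_j}b_{js}q^s$. Every nonnegative integer occurs exactly once as such a degree, so the $j$-th factors form a basis of $S_j$ over $S_{j-1}$. Induction on $j$ gives the first claim. By \eqref{eq:moore}, $L_k=\prod_{j\le k}f_{r_j}(x_j)$, so multiplication by $L_k$ raises each of $i_1,\dots,i_k$ by $1$.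
\end{proof}

The next lemma shows that few adapted products in $L_kS$ survive modulo $I_HS$. Scalings and translations are used alternately: a scaling produces the factor $L_l^{q-1}$ that Lemma~\ref{lem:translate} needs, and the translations force the digits $b_{js}$ to equal $q-1$, which makes them invisible to the next scaling.

\begin{lemma}\label{lem:survive}
Let $\mu$ be an adapted product with $i_1,\dots,i_k\ge1$ and $\mu\notin I_HS$. Then $i_1,\dots,i_k$ are positive multiples of $q-1$, and $b_{js}=q-1$ for all $j$ and all $s<r_j$.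
\end{lemma}

\begin{proof}
For $l=1,\dots,k$ in turn we prove
\begin{itemize}
\item[$(\mathrm{a}_l)$] $q-1$ divides $i_l$;
\item[$(\mathrm{b}_l)$] $b_{j,l-1}=q-1$ for every $j$ with $r_j\ge l$.
\end{itemize}
Since all $r_j\le k$, these statements cover all digits. Assume them for all indices smaller than $l$.

\emph{Scaling.} Let $g$ be the scaling $x_l\mapsto cx_l$ with $c$ a generator of $\mathbb{F}_q^*$. It stabilizes every $W_s$, so by \eqref{eq:equiv} it fixes $f_s(x_j)$ for $j\ne l$ and sends $f_s(x_l)$ to $f_s(cx_l)=cf_s(x_l)$. The digits $b_{ls}$ have $s+1\le r_l=l-1$, so they equal $q-1$ by $(\mathrm{b}_{s+1})$. Hence $g\mu=c^{i_l}\mu$. If $q-1$ did not divide $i_l$, then $\mu$ would be a scalar multiple of $g\mu-\mu\in I_HS$. This proves $(\mathrm{a}_l)$. As $i_1,\dots,i_l$ are positive, they are at least $q-1$. So $\mu$ contains the factor $L_l^{q-1}=\prod_{j\le l}f_{r_j}(x_j)^{q-1}$, and $\mu/L_l^{q-1}$ is again an adapted product.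

\emph{Translation.} Let $r_j\ge l$; then $j>l$. Let $\theta$ be a translation $x_j\mapsto x_j+w$ with $w\in W_l$. It lies in $H$ because $W_l\subseteq W_{r_j}$. It stabilizes every $W_s$: it fixes $W_s$ pointwise if $s<j$, and if $s\ge j$ then $s>l$ and $w\in W_s$. By \eqref{eq:equiv}, $\theta$ fixes $f_s(x_{j'})$ for $j'\ne j$ and sends $f_s(x_j)$ to $f_s(x_j)+f_s(w)$, which is $f_s(x_j)$ when $s\ge l$. Put $y=\prod_{s<l}f_s(x_j)^{b_{js}}\in S_l[x_j]$. Then $\mu=L_l^{q-1}y\varphi$, where $\varphi$ is a product of factors $f_s(x_{j'})$ with $j'\ne j$ or $s\ge l$, and so is fixed by all these $\theta$. If $b_{j,l-1}\le q-2$, the degree of $y$ in $x_j$ is at most $q^l-1-q^{l-1}$, and Lemma~\ref{lem:translate} gives $\mu\in I_HS$. This proves $(\mathrm{b}_l)$.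
\end{proof}

The hypothesis $i_1,\dots,i_k\ge1$ was used only to extract $L_l^{q-1}$. It cannot be dropped: the adapted product $1$ is not in $I_HS$, and all its digits are $0$.

For $r\ge0$ let $\omega_r(z)=\prod_{s<r}f_s(z)^{q-1}$, a monic polynomial of degree $q^r-1$ over $S_r$. By Lemma~\ref{lem:survive} the surviving products are the $\prod_jf_{r_j}(x_j)^{i_j}\omega_{r_j}(x_j)$. For $j>k$ the factor $\omega_{r_j}(x_j)$ involves $x_1,\dots,x_{r_j}$ and is not fixed by substitutions of $x_1,\dots,x_k$. We want to let such substitutions act on the first $k$ variables alone, so we replace these factors by their leading terms.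

\begin{lemma}\label{lem:reduce}
Let $\tau=\prod_{j>k}x_j^{q^{r_j}-1}$, and let $R$ be the span of the adapted products with $i_1,\dots,i_k\ge1$ and $i_j\ge1$ for some $j>k$. Then $L_kS\subseteq I_HS+R+L_kS_k\,\tau$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:basis} and~\ref{lem:survive} it suffices to treat $\mu=h\prod_{j>k}\omega_{r_j}(x_j)$ with $h\in L_k^{q-1}S_k\subseteq L_kS_k$. Replace the factors $\omega_{r_j}(x_j)$ by $x_j^{q^{r_j}-1}$ one at a time. The step for $j$ changes the product by $hy\psi$, where $y=\omega_{r_j}(x_j)-x_j^{q^{r_j}-1}\in S_{r_j}[x_j]$ has degree less than $q^{r_j}-1$ in $x_j$, and $\psi$ involves only $x_1,\dots,x_k$ and the $x_{j'}$ with $j'>k$, $j'\ne j$. Since $r_j\le k$, the polynomial $L_{r_j}$ divides $L_k$ by \eqref{eq:moore}, so $h=L_{r_j}^{q-1}h'$ with $h'\in S_k$. Now $\varphi=h'\psi$ does not involve $x_j$, and Lemma~\ref{lem:translate} with $l=r_j$ gives $hy\psi\in I_HS$. Hence $\mu\equiv h\tau$ modulo $I_HS$.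
\end{proof}

\section{Traces on $L_kS_k$}\label{sec:trace}

Lemma~\ref{lem:reduce} leaves a problem in $k$ variables: describe $L_kS_k$ modulo the relations from a subgroup $\Gamma$ of $\mathrm{GL}_k=\mathrm{GL}(W_k)$ and from $J$. We show that the trace detects the first kind of relations exactly, compute its image, and then find the relations that come from $J$. For $k=0$ all statements are trivial, with $S_0=\mathbb{F}_q$ and $L_0=1$.

\subsection{The kernel of the trace}

Let $\Delta_k\le\mathrm{GL}_k$ be the triangular group of all $g$ with $gx_j\in\mathbb{F}_q^*x_j+W_{j-1}$ for $1\le j\le k$. It stabilizes every $W_s$ with $s\le k$.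

\begin{lemma}\label{lem:kernel}
Let $\Delta_k\le\Gamma\le\mathrm{GL}_k$. If $h\in L_kS_k$ and $\operatorname{Tr}_\Gamma(h)=0$, then $h\in I_\Gamma S_k$.
\end{lemma}

\begin{proof}
\emph{The case $\Gamma=\Delta_k$.} Put $\omega=\prod_{j\le k}\omega_{j-1}(x_j)$. Lemmas~\ref{lem:basis} and~\ref{lem:survive}, with $n=k$ and $H=\Delta_k$, show that $h=\iota+a\omega$, where $\iota\in I_{\Delta_k}S_k$ and $a$ is a polynomial in $v_1^{q-1},\dots,v_k^{q-1}$. If $g\in\Delta_k$ and $gx_j=cx_j+w$, then $gv_j=f_{j-1}(cx_j+w)=cv_j$ by \eqref{eq:equiv}. So $a$ is $\Delta_k$-invariant and $0=\operatorname{Tr}_{\Delta_k}(h)=a\operatorname{Tr}_{\Delta_k}(\omega)$. Since $S_k$ is a domain, it suffices to show $\operatorname{Tr}_{\Delta_k}(\omega)\ne0$.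

Let $\Delta_k^1$ be the subgroup of all $g$ with $gx_j=x_j+w_j$, $w_j\in W_{j-1}$. The $w_j$ can be chosen independently, and $g\,\omega_{j-1}(x_j)=\omega_{j-1}(x_j+w_j)$ by \eqref{eq:equiv}. By \eqref{eq:shift},
\[
\operatorname{Tr}_{\Delta_k^1}(\omega)=\prod_{j\le k}\ \sum_{w\in W_{j-1}}\omega_{j-1}(x_j+w)=\prod_{j\le k}\varepsilon_{j-1}\ne0 .
\]
The $(q-1)^k$ diagonal matrices represent the cosets of $\Delta_k^1$ in $\Delta_k$, and they fix each $\varepsilon_{j-1}$, which is a coefficient of $f_{j-1}$. Hence $\operatorname{Tr}_{\Delta_k}(\omega)=(q-1)^k\prod_j\varepsilon_{j-1}=(-1)^k\prod_j\varepsilon_{j-1}\ne0$.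

\emph{The general case.} Write $\Gamma$ as a disjoint union of cosets $\Delta_k\gamma_1,\dots,\Delta_k\gamma_e$ and put $h'=\sum_i\gamma_ih$. Then $h'\in L_kS_k$, because $\gamma L_k=\det(\gamma)L_k$, and $\operatorname{Tr}_{\Delta_k}(h')=\operatorname{Tr}_\Gamma(h)=0$. By the first case $h'\in I_{\Delta_k}S_k\subseteq I_\Gamma S_k$. On the other hand $h'\equiv eh$ modulo $I_\Gamma S_k$. From $|\mathrm{GL}_k|=q^{\binom k2}\prod_{j=1}^k(q^j-1)$ and $|\Delta_k|=q^{\binom k2}(q-1)^k$ we see that $[\mathrm{GL}_k:\Delta_k]$ is prime to $p$, and $e$ divides this index. So $h\in I_\Gamma S_k$.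
\end{proof}

For $k\ge2$ the example $h=1$ shows that the hypothesis $h\in L_kS_k$ is needed. The hypothesis $\Delta_k\le\Gamma$ is the reason why the method applies to parabolic subgroups.

\subsection{The rings $D_\beta$}

Let $\beta=(\beta_1,\dots,\beta_\ell)$ be a sequence of nonnegative integers with $|\beta|=k$, and let $\Gamma_\beta\le\mathrm{GL}_k$ be the stabilizer of the flag $W_{B_1}\subseteq\dots\subseteq W_{B_\ell}=W_k$. It contains $\Delta_k$. For $1\le j\le k$ let $\rho_j=B_i$, where $i$ is the index with $B_{i-1}<j\le B_i$. Thus $j\le\rho_j\le k$.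

The traces over $\Gamma_\beta$ will be expressed through power sums over the spaces $W_{B_i}$, so we need a ring of invariants that contains the coefficients of all $f_{B_i}$. These coefficients are not independent, because each $f_{B_i}$ factors through $f_{B_{i-1}}$. The map $f_{B_{i-1}}$ is $\mathbb{F}_q$-linear on $W_{B_i}$ with kernel $W_{B_{i-1}}$, so its image $U_i\subseteq S_k$ is a space of dimension $\beta_i$ of homogeneous polynomials of degree $q^{B_{i-1}}$. By Lemma~\ref{lem:moore},
\[
g_i(z)=f_{U_i}(z)=z^{q^{\beta_i}}+\sum_{s<\beta_i}c^{(i)}_sz^{q^s},\qquad\deg c^{(i)}_s=(q^{\beta_i}-q^s)q^{B_{i-1}}=q^{B_i}-q^{B_{i-1}+s}.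
\]
Let $D_\beta\subseteq S_k$ be the $\mathbb{F}_q$-algebra generated by the $k$ homogeneous elements $c^{(i)}_s$. For $\beta=(k)$ we have $\Gamma_\beta=\mathrm{GL}_k$, $\rho_j=k$ and $g_1=f_k$. In this case we write $D_k=D_{(k)}$ and $f_k(z)=z^{q^k}+\sum_{s<k}c_sz^{q^s}$; up to sign the $c_s$ are the \emph{Dickson invariants}.

\begin{lemma}\label{lem:D}
The ring $D_\beta$ consists of $\Gamma_\beta$-invariants and contains the coefficients of $f_{B_1},\dots,f_{B_\ell}$; in particular $D_k\subseteq D_\beta$. The ring $S_k$ is integral over $D_\beta$, the generators $c^{(i)}_s$ are algebraically independent, and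
\[
\operatorname{Hilb}(D_\beta,t)=\prod_{i}\prod_{B_{i-1}\le j<B_i}\bigl(1-t^{q^{B_i}-q^j}\bigr)^{-1}.
\]
\end{lemma}

\begin{proof}
An element $\gamma\in\Gamma_\beta$ stabilizes $W_{B_{i-1}}$ and $W_{B_i}$, so by \eqref{eq:equiv} it permutes $U_i$ and fixes the coefficients of $g_i$. The polynomial $g_i(f_{B_{i-1}}(z))$ is monic of degree $q^{B_i}$ and vanishes on $W_{B_i}$, so it equals $f_{B_i}(z)$. Starting from $f_{B_0}(z)=z$, induction on $i$ shows that the coefficients of $f_{B_i}$ lie in $D_\beta$. Each $x_j$ with $j\le k$ is a root of the monic polynomial $f_k=f_{B_\ell}$, so $S_k$ is integral over $D_\beta$. Hence the fraction field of $D_\beta$ has transcendence degree $k$, and its $k$ generators are algebraically independent.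
\end{proof}

\subsection{The image of the trace}

A sum over $\Gamma_\beta$ does not factor over the variables, since the images of $x_1,\dots,x_k$ must be independent. On multiples of $L_k$ this constraint can be dropped.

\begin{lemma}\label{lem:psi}
There is a surjective $D_\beta$-linear map $\Psi_\beta\colon L_kS_k\to D_\beta$ that lowers degrees by $\sum_{j\le k}(q^{\rho_j}-1)$ and satisfies $\operatorname{Tr}_{\Gamma_\beta}(h)=\varepsilon\,\Psi_\beta(h)$, where $\varepsilon=\prod_{j\le k}\varepsilon_{\rho_j}\ne0$.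
\end{lemma}

\begin{proof}
Define an $\mathbb{F}_q$-linear map $\Psi_\beta$ on all of $S_k$ by $\Psi_\beta(x_1^{a_1}\cdots x_k^{a_k})=\prod_j\eta_{\rho_j,a_j}$. Its values lie in $D_\beta$ by Lemma~\ref{lem:D}, and it lowers degrees as stated. By \eqref{eq:power}, for every $h\in S_k$,
\[
\sum_{u\in W_{\rho_1}\times\dots\times W_{\rho_k}}h(u_1,\dots,u_k)=\varepsilon\,\Psi_\beta(h).
\]
Let $h\in L_kS_k$. Then $h(u)$ is divisible by $M(u_1,\dots,u_k)$, so dependent tuples contribute $0$. An independent tuple defines $\gamma\in\mathrm{GL}_k$ with $\gamma x_j=u_j$ and $h(u)=\gamma h$. The conditions $u_j\in W_{\rho_j}$ say that $\gamma W_{B_i}\subseteq W_{B_i}$ for all $i$, that is, $\gamma\in\Gamma_\beta$. So the sum is $\operatorname{Tr}_{\Gamma_\beta}(h)$. The trace is linear over invariants, hence over $D_\beta$, and cancelling $\varepsilon$ shows that $\Psi_\beta$ is $D_\beta$-linear on $L_kS_k$.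

It remains to find $h_0\in L_kS_k$ with $\Psi_\beta(h_0)=1$. Since $j\le\rho_j$, we have $q^{\rho_j}-1-q^{j-1}\ge q^{j-1}(q-1)-1\ge0$. Let
\[
h_0=L_k\prod_{j\le k}x_j^{q^{\rho_j}-1-q^{j-1}}=\sum_{\sigma}\operatorname{sgn}(\sigma)\prod_{j\le k}x_j^{q^{\rho_j}-1-q^{j-1}+q^{\sigma(j)-1}},
\]
where $\sigma$ runs over the permutations of $\{1,\dots,k\}$. If $\sigma\ne1$, then $\sigma(j)<j$ for some $j$, the exponent of $x_j$ is less than $q^{\rho_j}-1$, and $\Psi_\beta$ kills the term by \eqref{eq:eta}. The term $\sigma=1$ maps to $\prod_j\eta_{\rho_j,q^{\rho_j}-1}=1$.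
\end{proof}

On all of $S_k$ the map $\Psi_\beta$ is not $D_\beta$-linear: for $\beta=(1)$ we have $x_1^{q-1}\in D_1$ and $\Psi_\beta(x_1^{q-1})=1$, but $\Psi_\beta(1)=0$.

\subsection{The relations from $J$}

We look for elements $b\in D_\beta$ with $bL_k\in J$. They come from reducing $z^{q^m}$ modulo $f_k(z)$. We use two facts from commutative algebra. \emph{Lying over}: if $R\subseteq R'$ is an integral extension, every prime ideal of $R$ is the intersection of $R$ with a prime ideal of $R'$. \emph{Parameters}: let $D$ be a polynomial ring over a field on $k$ homogeneous generators of positive degree, with $D_+$ the ideal that they generate. If $b_1,\dots,b_k\in D$ are homogeneous of positive degrees $d_1,\dots,d_k$ and $D_+$ is the only prime ideal containing them, then $D/(b_1,\dots,b_k)$ is finite-dimensional, the $b_j$ form a regular sequence (because $D$ is Cohen--Macaulay), and $\operatorname{Hilb}(D/(b_1,\dots,b_k),t)=\prod_j(1-t^{d_j})\cdot\operatorname{Hilb}(D,t)$.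

\begin{lemma}\label{lem:b}
Let $k\le m$. There are homogeneous elements $b_0,\dots,b_{k-1}\in D_k$ with $\deg b_j=q^m-q^j$ and $b_jL_k\in(x_1^{q^m},\dots,x_k^{q^m})S_k$. For every $\beta$ with $|\beta|=k$ they form a regular sequence in $D_\beta$, the quotient $D_\beta/(b_0,\dots,b_{k-1})$ is finite-dimensional, and its Hilbert series is $\genfrac{[}{]}{0pt}{1}{m}{\beta}_{q,t}$.
\end{lemma}

\begin{proof}
For each $r\ge k$ we construct homogeneous $b^{(r)}_j\in D_k$ of degree $q^r-q^j$ such that $w^{q^r}=\sum_{j<k}b^{(r)}_jw^{q^j}$ for all $w\in W_k$. For $r=k$ take $b^{(k)}_j=-c_j$, since $f_k(w)=0$. Raising the identity for $r$ to the $q$-th power and substituting for $w^{q^k}$ gives the identity for $r+1$ with $b^{(r+1)}_j=(b^{(r)}_{j-1})^q-(b^{(r)}_{k-1})^qc_j$, where $b^{(r)}_{-1}=0$. Both terms have degree $q^{r+1}-q^j$. Let $b_j=b^{(m)}_j$; this is where $k\le m$ is used. Then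
\begin{equation}\label{eq:cramer}
x_i^{q^m}=\sum_{j<k}b_jx_i^{q^j}\qquad(1\le i\le k)
\end{equation}
is a linear system for the $b_j$ with determinant $L_k$. By Cramer's rule $b_jL_k$ is a determinant one of whose columns is $(x_i^{q^m})_i$, so it lies in the stated ideal.

Let $\mathfrak p$ be a prime ideal of $D_\beta$ that contains all $b_j$, and let $\mathfrak P$ be a prime ideal of $S_k$ lying over it. By \eqref{eq:cramer}, $\mathfrak P$ contains every $x_i^{q^m}$, so $\mathfrak P=(x_1,\dots,x_k)$ and $\mathfrak p=(D_\beta)_+$. The fact on parameters and Lemma~\ref{lem:D} finish the proof.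
\end{proof}

In particular $\genfrac{[}{]}{0pt}{1}{m}{\beta}_{q,t}$ is a polynomial with nonnegative coefficients.

\begin{remark}
The ring $D_k/(b_0,\dots,b_{k-1})$ has a counterpart on the side of $A$. Substitute for $x_1,\dots,x_k$ a basis $u_1,\dots,u_k$ of a subspace $U\subseteq K$. The values of the $c_s$ are the coefficients of $f_U$, so they depend only on $U$ and determine it. Since $u_i^{q^m}=u_i$ and $M(u_1,\dots,u_k)\ne0$, the system \eqref{eq:cramer} forces $b_0=1$ and $b_1=\dots=b_{k-1}=0$. So the $k$-dimensional subspaces of $K$ are solutions of these $k$ equations, whose top-degree parts are the $b_j$.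
\end{remark}

\section{The filtration and the proofs of the theorems}\label{sec:proof}

Fix a composition $\alpha$ of $n$, write $P=P_\alpha$, and let $\pi\colon S\to Q_P=S/(J+I_PS)$ be the quotient map. It satisfies $\pi(gh)=\pi(h)$ for $g\in P$.

\subsection{The numbering attached to $\beta$}

Let $\beta\le\alpha$ and $k=|\beta|$. Call the first $\beta_i$ variables of each block $X_i$ \emph{chosen}. Renumber the variables so that the chosen ones are $x_1,\dots,x_k$, in their original order, and the others are $x_{k+1},\dots,x_n$. The notation of Sections~\ref{sec:moore}--\ref{sec:trace} refers to this numbering. Let $i(j)$ be the index of the block that contains $x_j$ and put $\rho_j=B_{i(j)}$ for $1\le j\le n$; for $j\le k$ this agrees with Section~\ref{sec:trace}. Then $W_{B_i}$ is spanned by the chosen variables in $F_i$. Let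
\[
L_\beta=L_k,\qquad E_\beta=\pi(L_\beta S),\qquad\tau_\beta=\prod_{j>k}x_j^{q^{\rho_j}-1},
\]
and take $r_j=j-1$ for $j\le k$ and $r_j=\rho_j$ for $j>k$. In both cases $W_{r_j}\subseteq W_{\rho_j}\subseteq F_{i(j)}$ and $x_j\notin W_{r_j}$. A translation $x_j\mapsto x_j+w$ with $w\in W_{r_j}$ fixes $F_i$ pointwise for $i<i(j)$ and stabilizes $F_i$ for $i\ge i(j)$. Scalings stabilize every $F_i$. So $H=P$ satisfies the hypothesis of Section~\ref{sec:reduction}.

Order the sequences $\beta\le\alpha$ lexicographically, and let $E_{\ge\beta}=\sum_{\beta'\ge\beta}E_{\beta'}$ and $E_{>\beta}=\sum_{\beta'>\beta}E_{\beta'}$, where the inequalities under the sums refer to the lexicographic order. This order is total with least element $0=(0,\dots,0)$, and $E_0=Q_P$. So the $E_{\ge\beta}$ form a finite filtration of $Q_P$ by graded subspaces, and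
\begin{equation}\label{eq:filt}
\operatorname{Hilb}(Q_P,t)=\sum_{\beta\le\alpha}\operatorname{Hilb}(E_{\ge\beta}/E_{>\beta},t).
\end{equation}
For $\alpha=(n)$ no renumbering takes place, and this is the filtration $E_0\supseteq E_1\supseteq\cdots$ of the introduction. In general the spaces $E_\beta$ need not be ordered by divisibility of the $L_\beta$; the lexicographic order is the one in which the remainder $R$ of Lemma~\ref{lem:reduce} falls into later terms.

\begin{proposition}\label{prop:layer}
Let $\beta\le\alpha$ and $k=|\beta|$. If $k>m$, then $E_\beta=0$. If $k\le m$, then $E_{\ge\beta}/E_{>\beta}$ is a quotient of the graded vector space $D_\beta/(b_0,\dots,b_{k-1})$ with degrees raised by $\sum_i\alpha_i(q^{B_i}-1)$.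
\end{proposition}

\begin{proof}
If $k>m$, column $m+1$ of the determinant $L_k$ is $(x_i^{q^m})_i$, so $L_k\in J$ and $E_\beta=0$. Let $k\le m$.

\emph{The remainder $R$ maps into $E_{>\beta}$.} Let $\mu$ be an adapted product with $i_1,\dots,i_k\ge1$ and $i_j\ge1$ for some $j>k$, and let $i=i(j)$. Since $B_i\le k$ and $r_j=B_i$, the product $\mu$ is divisible by $v_1\cdots v_{B_i}f_{B_i}(x_j)$, which is $M(x_1,\dots,x_{B_i},x_j)$ by \eqref{eq:moore}. The variable $x_j\in X_i$ is not chosen, so $\beta_i<\alpha_i$. Let $g\in P$ exchange $x_j$ with the first variable of $X_i$ that is not chosen, and fix the other variables. Then $g$ carries $M(x_1,\dots,x_{B_i},x_j)$ to $L_{\beta'}$, where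
\[
\beta'=(\beta_1,\dots,\beta_{i-1},\beta_i+1,0,\dots,0)\le\alpha
\]
is lexicographically larger than $\beta$. Hence $\pi(\mu)=\pi(g\mu)\in E_{\beta'}\subseteq E_{>\beta}$.

\emph{The map $\kappa$.} Since $E_{\ge\beta}=E_\beta+E_{>\beta}$, Lemma~\ref{lem:reduce} now shows that
\[
\kappa\colon L_kS_k\to E_{\ge\beta}/E_{>\beta},\qquad h\mapsto\pi(h\tau_\beta)+E_{>\beta},
\]
is onto. It raises degrees by $\sum_{j>k}(q^{\rho_j}-1)$. We compare it with $\Psi_\beta$.

First, $\kappa$ kills $\ker\Psi_\beta$. Let $\Psi_\beta(h)=0$. Then $\operatorname{Tr}_{\Gamma_\beta}(h)=0$ by Lemma~\ref{lem:psi}, and Lemma~\ref{lem:kernel} writes $h$ as a sum of terms $\gamma h'-h'$ with $\gamma\in\Gamma_\beta$ and $h'\in S_k$. Extend $\gamma$ to $W$ by fixing $x_{k+1},\dots,x_n$. The extension lies in $P$, because $F_i$ is spanned by $W_{B_i}$ and variables that are not chosen, and it fixes $\tau_\beta$. So $(\gamma h'-h')\tau_\beta=\gamma(h'\tau_\beta)-h'\tau_\beta\in I_PS$, and $\pi(h\tau_\beta)=0$.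

Second, $\kappa$ kills $b_jL_kS_k$ for $j<k$, because $b_jL_k\in J$ by Lemma~\ref{lem:b}.

Now let $h\in L_kS_k$ with $\Psi_\beta(h)=\sum_jb_jd_j$, $d_j\in D_\beta$. Since $\Psi_\beta$ is onto, there are $h_j\in L_kS_k$ with $\Psi_\beta(h_j)=d_j$, and by linearity $h-\sum_jb_jh_j\in\ker\Psi_\beta$. Hence $\kappa(h)=0$. So $\kappa$ factors through the surjection $L_kS_k\to D_\beta/(b_0,\dots,b_{k-1})$ induced by $\Psi_\beta$, and the resulting surjection $D_\beta/(b_0,\dots,b_{k-1})\to E_{\ge\beta}/E_{>\beta}$ raises degrees by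
\[
\sum_{j\le k}(q^{\rho_j}-1)+\sum_{j>k}(q^{\rho_j}-1)=\sum_i\alpha_i(q^{B_i}-1).\qedhere
\]
\end{proof}

The sequence $\beta'$ in this proof need not be larger than $\beta$ componentwise or in size. For $\alpha=(1,1)$ and $\beta=(0,1)$ we have $r_2=0$ and $\beta'=(1,0)$: a multiple of the variable in $X_2$ that is also divisible by the variable in $X_1$ is assigned to $\beta'$.

\subsection{Conclusion}

\begin{proof}[Proof of Theorems~\ref{thm:par} and~\ref{thm:GL}]
Let $C(t)$ be the right side of \eqref{eq:coinv}, a polynomial by Lemma~\ref{lem:b}. By \eqref{eq:filt}, Proposition~\ref{prop:layer} and Lemma~\ref{lem:b}, the polynomial $C(t)-\operatorname{Hilb}(Q_P,t)$ has nonnegative coefficients. Its value at $t=1$ is $\sum_\beta n_\beta-\dim Q_P$, which is at most $0$ by \eqref{eq:lower}. So it is zero, which is \eqref{eq:coinv}, and \eqref{eq:inv} follows from Lemma~\ref{lem:dual}. Moreover equality holds in \eqref{eq:lower}, so the inclusion $\operatorname{gr}(A^P)\subseteq Q^P$ of Lemma~\ref{lem:deform} is an equality. This proves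 Theorem~\ref{thm:par}. Taking $\alpha=(n)$ gives Theorem~\ref{thm:GL}, and taking also $m=n$ gives \eqref{eq:conj}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:S}]
Fix a degree $d$ and choose $m\ge n$ with $q^m-q^{n-1}>d$. Since $J$ vanishes in degrees below $q^m$, the rings $S$ and $Q$ agree in degree $d$ as $G$-modules, and so do their coinvariants. In \eqref{eq:coinv} the condition $|\beta|\le m$ holds for all $\beta\le\alpha$, and each factor $1-t^{q^m-q^j}$ with $j<n$ is congruent to $1$ modulo $t^{d+1}$. Comparing the coefficients of $t^d$ gives the first formula, and $\alpha=(n)$ gives the second.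
\end{proof}

\begin{remark}
The same limit in \eqref{eq:inv} describes the invariants of $S$. For $\beta\ne\alpha$ the exponent of $t$ is at least $q^m-q^n$ and tends to infinity, and the term $\beta=\alpha$ tends to $\operatorname{Hilb}(D_\alpha,t)$. Since $D_\alpha\subseteq S^{P_\alpha}$ by Lemma~\ref{lem:D}, we get $S^{P_\alpha}=D_\alpha$, and in particular $S^G=D_n$. It follows that invariants of $Q$, although they lift to $A$, need not lift to $S$. For $q=3$ and $n=m=2$, formula \eqref{eq:conj} reads $t^{16}+t^6(1+t^2+t^4+t^6)+1$, so $Q^G$ is nonzero in degree $10$. But $S^G=D_2$ is generated in degrees $6$ and $8$ and vanishes in degree $10$.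
\end{remark}

\begin{thebibliography}{9}
\bibitem{FRG}
\emph{Finite Reflection Groups},
\texttt{http://www.math.umn.edu:80/\textasciitilde{}reiner/Talks/PanHemisphericMiami.pdf}
\end{thebibliography}
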